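\title{The dimension spectrum of harmonic measure near $\alpha=1$ for arbitrary plane domains}

\begin{abstract}
Let $F(\alpha)$ be the supremum, over all plane domains with non-polar boundary, of the Hausdorff dimension of the set of boundary points at which harmonic measure has local exponent $\alpha$. We prove that $F(\alpha)\le\alpha-(\alpha-1)^2/(64\alpha)$ for every $\alpha>1$. Together with the known asymptotics for simply connected domains this gives $\alpha-F(\alpha)\asymp(\alpha-1)^2$ as $\alpha\to1+$. The proof reduces the problem to a finite union of discs, deforms this union quasiconformally with a holomorphic parameter without changing harmonic measure, passes by the maximum principle in the parameter to an almost connected set, and there applies integral means estimates for univalent functions.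
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The dimension spectrum}
Let $\Omega\subset\mathbb C$ be a domain whose boundary $\partial\Omega$ is non-polar, that is, of positive logarithmic capacity, and let $a\in\Omega$. The harmonic measure $\omega=\omega_a$ is the probability measure on $\partial\Omega$ such that $\omega_a(e)$ is the value at $a$ of the solution of the Dirichlet problem with boundary values $1$ on $e$ and $0$ on $\partial\Omega\setminus e$. Write $B(z,\delta)$ for the open disc of radius $\delta$ about $z$ and $\dim$ for Hausdorff dimension, with $\dim\emptyset=0$. Put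
\[
E_\alpha=\Big\{z\in\partial\Omega:\ \lim_{\delta\to0}\frac{\log\omega(B(z,\delta))}{\log\delta}=\alpha\Big\},\qquad f_\Omega(\alpha)=\dim E_\alpha .
\]
Thus $E_\alpha$ is the set of points at which $\omega(B(z,\delta))=\delta^{\alpha+o(1)}$. By Harnack's inequality the measures $\omega_a$ and $\omega_{a'}$ are comparable for $a,a'\in\Omega$, so $E_\alpha$ does not depend on $a$. The function $f_\Omega$ is the \emph{dimension spectrum} of harmonic measure, and the \emph{universal spectra} are
\[
F(\alpha)=\sup_\Omega f_\Omega(\alpha),\qquad F_{sc}(\alpha)=\sup_{\Omega\ \text{simply connected}}f_\Omega(\alpha),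
\]
the first supremum being taken over all domains as above and the second over the simply connected ones. The dimension of the measure $\omega$ is $\dim\omega=\inf\{\dim E: E\subset\partial\Omega\text{ Borel},\ \omega(E)=1\}$.

For a disc every boundary point has exponent $1$, so $f_\Omega(1)=1$. At the vertex of a sector of opening $\gamma\pi$ the map $z\mapsto z^{1/\gamma}$ shows that the exponent is $1/\gamma$: exponents $\alpha>1$ belong to points that are screened, that is, harder to reach than the points of a smooth arc. Two facts that hold for any probability measure explain why one studies the difference $\alpha-F(\alpha)$.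

First, $f_\Omega(\alpha)\le\alpha$. Given $\varepsilon>0$, the set $E_\alpha$ is contained in the union over $k$ of the sets $Z_k$ of points with $\omega(B(z,r))\ge r^{\alpha+\varepsilon}$ for all $r\le1/k$. If $\delta\le1/k$, a $2\delta$-separated subset of $Z_k$ has at most $\delta^{-\alpha-\varepsilon}$ points, because the discs of radius $\delta$ about them are disjoint and $\omega$ has mass $1$. A maximal such subset gives a cover of $Z_k$ by that many discs of radius $2\delta$, so $\dim Z_k\le\alpha+\varepsilon$. In particular $F(1)=F_{sc}(1)=1$.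

Second, if $\omega(E_\alpha)>0$, then $f_\Omega(\alpha)=\alpha$ and $\dim\omega\ge\alpha$. Let $\omega(E)=1$. For some $k$ the set $Z$ of $z\in E\cap E_\alpha$ with $\omega(B(z,r))\le r^{\alpha-\varepsilon}$ for all $r\le1/k$ has positive measure, and every set of diameter $r<1/(2k)$ that meets $Z$ has measure at most $(2r)^{\alpha-\varepsilon}$. So $Z$ has positive $(\alpha-\varepsilon)$-dimensional Hausdorff measure, and $\dim(E\cap E_\alpha)\ge\alpha$.

For arbitrary plane domains $\dim\omega\le1$ (Jones and Wolff), so $\omega(E_\alpha)=0$ for $\alpha>1$. The difference $\alpha-F(\alpha)\ge0$ measures by how much the dimension of this null set must fall short of the trivial bound. In the simply connected case it is known that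
\begin{equation}\label{eq:sc}
\alpha-F_{sc}(\alpha)\asymp(\alpha-1)^2\qquad\text{as }\alpha\to1,
\end{equation}
which is one order stronger than the statement that $\dim\omega=1$ for every simply connected domain. Here $A\asymp B$ means that $cB(\alpha)\le A(\alpha)\le CB(\alpha)$, with constants $0<c\le C<\infty$, for all $\alpha\ne1$ in a neighborhood of $1$, one-sided if the limit is one-sided. The following question is posed in \cite{fine}.

\medskip
\noindent\textbf{Question.} \emph{Is it true that $\alpha-F(\alpha)\asymp(\alpha-1)^2$ as $\alpha\to1+$?}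
\medskip

Since $F\ge F_{sc}$, one inequality follows from \eqref{eq:sc}. The issue is whether a disconnected boundary can screen a larger set than a connected one. One would guess not, since gaps in the boundary help to expose points and not to hide them; but for a disconnected boundary there is no Riemann map with which to turn the guess into an estimate. We show that the answer is yes, by constructing a substitute.

\subsection{Results}
Let $\mathbb D$ be the unit disc and $\mathbb D^*=\{|w|>1\}$. Let $\Sigma$ be the class of univalent (holomorphic and injective) functions $\varphi(w)=w+b_0+b_1w^{-1}+\cdots$ in $\mathbb D^*$, and let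
\[
I_t(\varphi,r)=\int_0^{2\pi}|\varphi'(re^{i\theta})|^t\,d\theta,\qquad r>1 .
\]
For $0<t\le2$ and $b\ge0$ consider the condition
\begin{equation}\label{eq:means}
\sup_{\varphi\in\Sigma}\ \sup_{1<r\le2}\ (r-1)^b\,I_t(\varphi,r)<\infty .
\end{equation}
If it holds for $b$, it holds for every larger $b$, since $r-1\le1$; it holds for $b=t$ by \eqref{eq:crude} below. Define
\[
\beta_\Sigma(t)=\inf\{b\ge0:\ \eqref{eq:means}\text{ holds}\},\qquad \Pi_\Sigma(t)=\max\big(0,\,1-t+\beta_\Sigma(t)\big).
\]

\begin{theorem}\label{thm:main}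
For all $\alpha\ge1$,
\[
F(\alpha)\le\inf_{0<t\le2}\big(t+\alpha\,\Pi_\Sigma(t)\big).
\]
Moreover $\beta_\Sigma(t)\le16t^2$ for $0<t\le1$. Hence
\[
F(\alpha)\le\alpha-\frac{(\alpha-1)^2}{64\,\alpha}\qquad\text{for all }\alpha>1 .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
$\alpha-F(\alpha)\asymp(\alpha-1)^2$ as $\alpha\to1+$.
\end{corollary}

\begin{proof}
For $1<\alpha\le2$, Theorem~\ref{thm:main} gives $\alpha-F(\alpha)\ge(\alpha-1)^2/128$. Since $F\ge F_{sc}$, we have $\alpha-F(\alpha)\le\alpha-F_{sc}(\alpha)\le C(\alpha-1)^2$ near $1$ by \eqref{eq:sc}.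
\end{proof}

This is the only place where \eqref{eq:sc} is used. The quadratic order has a simple source: $\Pi_\Sigma(t)\le1-t+16t^2$ gives $F(\alpha)\le\alpha-(\alpha-1)t+16\alpha t^2$, a gain that is linear in $t$ against a loss that is quadratic.

The core of the proof is a counting estimate for discs. An \emph{admissible configuration} $(n,\delta,q)$, where $0<q\le\frac12$, is a set
\[
L=\bigcup_{j=1}^n\bar B(z_j,\delta)\subset\bar{\mathbb D}
\]
such that the discs $B(z_j,2\delta)$ are pairwise disjoint and $\omega_L(\bar B(z_j,\delta))\ge q$ for all $j$, where $\omega_L$ is the harmonic measure of $\hat{\mathbb C}\setminus L$ at $\infty$. We write $\Lambda=\log(1/q)\ge\log2$.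

\begin{theorem}\label{thm:discs}
Let $0<t\le2$, $b\ge0$ and $p:=1-t+b\ge0$, and suppose that \eqref{eq:means} holds. Then every admissible configuration satisfies
\[
n\delta^t\le C\Lambda^4q^{-p},\qquad C=C(t,b).
\]
\end{theorem}

With $q=\delta^\alpha$ this bounds $n$ by $\delta^{-(t+\alpha p)}$ up to logarithms, which is the bound of Theorem~\ref{thm:main} at a single scale; the trivial inequality $nq\le1$ corresponds to $f_\Omega(\alpha)\le\alpha$. The exponent in Theorem~\ref{thm:discs} cannot be lowered. The following supplement is not needed for Corollary~\ref{cor:answer}.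

\begin{theorem}\label{thm:sharp}
For $0<t\le2$ let $\Pi(t)$ be the infimum of those $p\ge0$ for which there is a $C$ with $n\delta^t\le Cq^{-p}$ for all admissible configurations. Then $\Pi(t)=\Pi_\Sigma(t)$.
\end{theorem}

Section~\ref{sec:idea} explains the method on a set with two components. Section~\ref{sec:tools} collects the tools and proves the bound for $\beta_\Sigma$. Theorem~\ref{thm:discs} is proved in Sections~\ref{sec:deform} and~\ref{sec:count}, Theorem~\ref{thm:main} in Section~\ref{sec:reduce}, and Theorem~\ref{thm:sharp} in Section~\ref{sec:sharp}.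

\section{The idea, on a set with two components}\label{sec:idea}

\subsection{The exponent $1-t+b$}
Suppose first that the boundary is connected, so that the domain is $\varphi(\mathbb D^*)$ with $\varphi\in\Sigma$. Take about $1/s$ equally spaced points $w_i$ on the circle $|w|=1+s$. By Koebe's theorems $\varphi(w_i)$ lies at distance comparable to $\rho_i=|\varphi'(w_i)|s$ from the boundary, and a disc of radius comparable to $\rho_i$ placed there is the image of a set of size comparable to $s$, so it receives harmonic measure of order $s$. Then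
\[
\sum_i\rho_i^t=s^t\sum_i|\varphi'(w_i)|^t\approx s^{t-1}I_t(\varphi,1+s)\le Cs^{-(1-t+b)} .
\]
This is the inequality of Theorem~\ref{thm:discs} with $q\approx s$. The argument requires each disc to lie within a distance comparable to its radius from one connected set, and an admissible configuration is far from this: $\delta$ can be arbitrarily small compared with the gaps between the discs.

\subsection{Shrinking the Green function}
Let $G$ be the Green function of $\hat{\mathbb C}\setminus L$ with pole at $\infty$. For a suitable level $M$ the set $\{G>M\}\cup\{\infty\}$ is simply connected, and the band $\{0<G<M\}$ separates it from $L$. In the band use the local holomorphic coordinate $G+i\tilde G$, where $\tilde G$ is a harmonic conjugate. Harmonic measure is $\frac1{2\pi}|d\tilde G|$ along level curves of $G$, so the substitution $G+i\tilde G\mapsto\tau G+i\tilde G$ with a small $\tau>0$ makes the band thin and leaves harmonic measure unchanged. It changes the sizes of the discs in a way that we cannot compute. The remedy is to let $\tau$ be complex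 with $\operatorname{Re}\tau>0$: the sizes are then moduli of holomorphic functions of $\tau$, and the maximum principle compares $\tau=1$ with a line $\operatorname{Re}\tau=\eta$ close to the imaginary axis.

\subsection{Example}
Let $0<\epsilon<c$, $c+\epsilon\le1$, $P(z)=z^2-c$ and $L=\{|P|\le\epsilon\}\subset\bar{\mathbb D}$. This set has two components, around $\pm\sqrt c$; for $\epsilon\ll c$ they are nearly discs of radius $\delta=\epsilon/(2\sqrt c)$. Here
\[
G=\tfrac12\log\big(|P|/\epsilon\big)=\log|z|-\tfrac12\log\epsilon+o(1).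
\]
Take $M=\frac12\log(9/\epsilon)$, which is the choice of Section~\ref{sec:deform}, so that the band is $\{\epsilon<|P|<9\}$. For $\operatorname{Re}\tau=x>0$ define a homeomorphism $\Phi_\tau$ of $\mathbb C$ by
\[
\Phi_\tau(u)=u\ \ (|u|\ge9),\qquad \Phi_\tau(u)=u\,(|u|/9)^{\tau-1}\ \ (\epsilon\le|u|\le9),\qquad \Phi_\tau(u)=u\,(\epsilon/9)^{\tau-1}\ \ (|u|\le\epsilon).
\]
In the annulus, $\log(\Phi_\tau(u)/9)=\tau\log(|u|/9)+i\arg u$, which is the substitution above. Put $c_\tau=\Phi_\tau(c)=c\,(c/9)^{\tau-1}$ and $\epsilon_\tau=9(\epsilon/9)^x=9e^{-2Mx}$. Since $\Phi_\tau$ is odd, $u\mapsto\Phi_\tau(u-c)+c_\tau$ is a homeomorphism of $\mathbb C$ fixing $0$, and it lifts through $z\mapsto z^2$ to an odd homeomorphism $h_\tau$ with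
\[
h_\tau(z)^2-c_\tau=\Phi_\tau(z^2-c),\qquad h_\tau(z)=z+O(1/z)\ \text{ at }\infty .
\]
The map $h_\tau$ is conformal inside $L$ and on $\{G>M\}$, and $L_\tau=h_\tau(L)=\{|z^2-c_\tau|\le\epsilon_\tau\}$. Its Green function $G_\tau=\frac12\log(|z^2-c_\tau|/\epsilon_\tau)$ satisfies $G_\tau\circ h_\tau=xG$ in the band, and each component of $L_\tau$ still has harmonic measure $\frac12$ by symmetry. Differentiating $h_\tau^2-c_\tau=(\epsilon/9)^{\tau-1}(z^2-c)$ at $z=\sqrt c$, where $h_\tau^2=c_\tau$, gives the size of a deformed component: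
\[
\rho(\tau):=|h_\tau'(\sqrt c)|\,\delta=\frac{\epsilon_\tau}{2|c_\tau|^{1/2}}=\frac32\Big(\frac{\epsilon}{3\sqrt c}\Big)^{x}.
\]
Three features are visible. The function $\log\rho$ is harmonic in $\tau$, and $\rho$ is bounded in the half-plane. When $Mx$ is small, $\rho\ge\frac32(\epsilon/9)^x=\frac32e^{-2Mx}$ is of order $1$, however small $\delta$ was. And the gap closes: each component contains a point of modulus $(|c_\tau|-\epsilon_\tau)^{1/2}\le3(1-e^{-2Mx})^{1/2}\le3\sqrt{2Mx}$, so the two components almost touch, and $L_\tau$ almost fills the connected set $\{|z^2-c_\tau|\le9\}$. Here $\delta=\rho(1)\le\rho(\tau)$ for $x\le1$ by inspection. In general we replace this by the Phragm\'en--Lindel\"of principle for $\sum_j\rho_j(\tau)^t$, and ``$Mx$ small'' becomes ``$Mx$ small compared with $q$''.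

\section{Tools}\label{sec:tools}

\subsection{Potential theory}
We recall the facts that are used. Let $K\subset\mathbb C$ be compact and non-polar, $\Omega$ the unbounded component of $\hat{\mathbb C}\setminus K$, and $\omega_K$ the harmonic measure of $\Omega$ at $\infty$.

\begin{itemize}
\item[(P1)] \emph{Equilibrium measure.} $\omega_K$ is the equilibrium measure of $K$ \cite[Thm.~4.3.14]{ransford}, and it is supported on $\partial\Omega$. The function $g(z)=\int\log|z-w|\,d\omega_K(w)-\log\operatorname{cap}K$ is subharmonic on $\mathbb C$; on $\Omega$ it is the Green function with pole $\infty$. By Frostman's theorem $g\ge0$ on $\mathbb C$ and $g=0$ on $K\setminus N$, with $N$ a Borel polar set. Polar sets have Hausdorff dimension $0$. Capacity is monotone, and a disc of radius $r$ has capacity $r$.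
\item[(P2)] \emph{Riesz measure.} The Riesz measure of a subharmonic function $u$ is $\mu=\frac1{2\pi}\Delta u$; for $g$ it is $\omega_K$. It is conformally invariant: if $u=v\circ\chi$ with $\chi$ conformal, then $\chi$ carries the Riesz measure of $u$ to that of $v$. If $u$ is subharmonic near $\bar B$, $B=B(\zeta,R)$, and $\hat u$ is the Poisson integral of $u|_{\partial B}$, the Poisson--Jensen formula states that $\hat u=u+\int_BG_B(\cdot,y)\,d\mu(y)$ in $B$, where $G_B(x,y)=\log\frac{|R^2-x\bar y|}{R|x-y|}$ for $\zeta=0$. At the center it becomes Jensen's formula: the mean of $u$ over $\partial B$ equals $u(\zeta)+\int_0^R\mu(B(\zeta,s))\,ds/s$.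
\item[(P3)] \emph{Regular points and the extended maximum principle.} A point $\zeta\in\partial\Omega$ is regular if solutions of the Dirichlet problem with continuous data attain the data at $\zeta$; at such a point $g(z)\to0$. The irregular points form a Borel polar set, and there are none if $K$ is a finite union of disjoint closed discs. If $u$ is subharmonic and bounded above in a domain of $\hat{\mathbb C}$ with non-polar boundary, and $\limsup u\le0$ at all boundary points outside a Borel polar set, then $u\le0$. With the exceptional set $\{\infty\}$ this is the Phragm\'en--Lindel\"of principle for bounded functions in a half-plane. It also shows that a continuous function on $\mathbb C$ that vanishes on $K$, is harmonic in $\Omega\setminus\{\infty\}$ and equals $\log|z|+\gamma+o(1)$ at $\infty$ coincides with $g$ on $\Omega$, and that $\gamma=-\log\operatorname{cap}K$.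
\item[(P4)] \emph{Brownian motion.} Let $W$ be planar Brownian motion and $T_X$ its first hitting time of a closed set $X$. For $W$ started at $x\in\Omega$, the law of $W_{T_K}$ is the harmonic measure of $\Omega$ at $x$ (Kakutani). By the mean value property, $\omega_K$ is the law of $W_{T_K}$ when $W$ starts uniformly on a circle $|z|=R$ with $K\subset B(0,R)$. We write $P_\infty$ for this probability, with $R$ so large that the disc contains all the sets under consideration.
\end{itemize}

\subsection{Univalent functions}
Let $S$ be the class of univalent $\psi(z)=z+a_2z^2+\cdots$ in $\mathbb D$. For $\psi\in S$ one has $|a_2|\le2$, Koebe's theorem $\psi(\mathbb D)\supset B(0,\frac14)$, and the growth and distortion theorems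
\[
|\psi(z)|\le\frac{|z|}{(1-|z|)^2},\qquad\frac{1-|z|}{(1+|z|)^3}\le|\psi'(z)|\le\frac{1+|z|}{(1-|z|)^3}.
\]
``In the disc $B(w,R)$'' means that they are applied to $\psi(z)=(\varphi(w+Rz)-\varphi(w))/(R\varphi'(w))$, for $\varphi$ univalent in $B(w,R)$.

\begin{lemma}\label{lem:koebe}
Let $\varphi\in\Sigma$, $Q=\mathbb C\setminus\varphi(\mathbb D^*)$, $d(x)=\operatorname{dist}(x,Q)$ and $r=|w|>1$. Then
\begin{gather}
\tfrac14|\varphi'(w)|(r-1)\le d(\varphi(w))\le4|\varphi'(w)|(r-1),\label{eq:k1}\\
d(\varphi(w))\ge(r-1)^2/r,\label{eq:k2}\\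
|\varphi'(w)|\le8(r+1)/(r-1),\qquad|\varphi''(w)/\varphi'(w)|\le4/(r-1).\label{eq:crude}
\end{gather}
If $b_0=0$, then $Q\subset\{|z|\le2\}$ and $|\varphi(w)|\le2r$.
\end{lemma}

\begin{proof}
The first inequality in \eqref{eq:k1} is Koebe's theorem in $B(w,r-1)$. For the second, apply it to $\varphi^{-1}$ in $B(\varphi(w),d)$, $d=d(\varphi(w))$: the image contains $B(w,d/(4|\varphi'(w)|))$ and lies in $\mathbb D^*$. For $c\in Q$ the function $z\mapsto1/(\varphi(1/z)-c)=z+(c-b_0)z^2+\cdots$ is in $S$. The growth theorem at $z=1/w$ gives $1/|\varphi(w)-c|\le r/(r-1)^2$, which is \eqref{eq:k2}, and $|a_2|\le2$ gives $|c-b_0|\le2$. Let $b_0=0$. Then $Q\subset\{|z|\le2\}$; the function $\varphi(w)/w$ is holomorphic in $\mathbb D^*\cup\{\infty\}$ and $d(\varphi(w))\to0$ as $|w|\to1$, so $|\varphi(w)/w|\le2$ by the maximum principle. Hence $d(\varphi(w))\le2r+2$, which with \eqref{eq:k1} is the first bound in \eqref{eq:crude}; subtracting $b_0$ does not change $\varphi'$. The second bound is $|a_2|\le2$ in $B(w,r-1)$, where $a_2=(r-1)\varphi''(w)/(2\varphi'(w))$.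
\end{proof}

\begin{lemma}\label{lem:convex}
Let $\varphi\in\Sigma$, $t>0$ and $J(x)=I_t(\varphi,e^x)$ for $x>0$. Then
\[
J''(x)=t^2r^2\int_0^{2\pi}|\varphi''/\varphi'|^2|\varphi'|^t\,d\theta\qquad(w=re^{i\theta},\ r=e^x),
\]
and $J$ is nonincreasing. If \eqref{eq:means} holds, then for each $R$ there is $C_R$ with $I_t(\varphi,r)\le C_R(r-1)^{-b}$ for $1<r\le R$ and $\varphi\in\Sigma$.
\end{lemma}

\begin{proof}
The function $\varphi'$ is holomorphic and zero-free in the simply connected domain $\mathbb D^*\cup\{\infty\}$ and equals $1$ at $\infty$, so $\Phi=(\varphi')^{t/2}$ is single valued. We have $\Delta|\Phi|^2=4|\Phi'|^2=t^2|\varphi''/\varphi'|^2|\varphi'|^t$ and $r^2\Delta=\partial_x^2+\partial_\theta^2$; integrating over $\theta$ kills the term $\partial_\theta^2$ and gives the formula. So $J$ is convex, and $J\to2\pi$ as $x\to\infty$; a convex function with a finite limit at $\infty$ is nonincreasing. For $2\le r\le R$ we get $I_t(\varphi,r)\le I_t(\varphi,2)\le C\le C(R-1)^b(r-1)^{-b}$.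
\end{proof}

\begin{lemma}\label{lem:beta}
For $0<t\le1$, condition \eqref{eq:means} holds with $b=16t^2$. In particular $\beta_\Sigma(t)\le16t^2$.
\end{lemma}

\begin{proof}
Let $b=16t^2$. Lemma~\ref{lem:convex} and \eqref{eq:crude} give $J''\le b\,(1-e^{-x})^{-2}J$. Since $x/(1-e^{-x})\to1$ as $x\to0$, there is $x_0=x_0(t)\in(0,\frac12]$ with $(x/(1-e^{-x}))^2\le1+b$ on $(0,x_0]$, so
\[
J''\le b(b+1)J/x^2\quad\text{on }(0,x_0].
\]
We compare $J$ with the solution $Y=Ax^{-b}$ of $Y''=b(b+1)Y/x^2$. By \eqref{eq:crude}, $J(x_0)$ is bounded uniformly over $\Sigma$, and so is $J'(x_0)$, because $|r\partial_r|\varphi'|^t|\le tr|\varphi''/\varphi'||\varphi'|^t$ gives $|J'(x_0)|\le4te^{x_0}J(x_0)/(e^{x_0}-1)$. Choose $A=A(t)$ so large that $\mathcal E=Y-J$ has $\mathcal E(x_0)>0$ and $\mathcal E'(x_0)<0$ for all $\varphi\in\Sigma$. Let $(x_1,x_0]$ be the maximal interval on which $\mathcal E>0$. There $\mathcal E''\ge b(b+1)\mathcal E/x^2>0$, so $\mathcal E'\le\mathcal E'(x_0)<0$ and $\mathcal E\ge\mathcal E(x_0)>0$. By continuity $x_1=0$, so $J\le Ax^{-b}$ on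 $(0,x_0]$. For $x\ge x_0$ we have $J(x)\le J(x_0)\le Ax_0^{-b}$. Since $\log r\ge(r-1)\log2$ and $r-1\le1$ for $1<r\le2$, the claim follows.
\end{proof}

\begin{remark}\label{rem:p}
The condition $p\ge0$ in Theorem~\ref{thm:discs} records what the last step of the proof uses; it is a consequence of \eqref{eq:means}. For $0<u<1$ let $\varphi_u(w)=w-(1-u^2)/(w-u)$. If $\varphi_u(w)=\varphi_u(w')$ with $w\ne w'$, then $(w-u)(w'-u)=-(1-u^2)$, that is, $w'=(uw-1)/(w-u)$, and $|w'|<1$ when $|w|>1$ because $|w-u|^2-|uw-1|^2=(|w|^2-1)(1-u^2)$. So $\varphi_u\in\Sigma$. Let $r=1+s$, $s\le\frac1{32}$, $u=1/r$. For $|\theta|\le s$ we have $|re^{i\theta}-u|\le4s$ and $1-u^2\ge s$, so $|\varphi_u'(re^{i\theta})|\ge\frac1{16s}-1\ge\frac1{32s}$ and $I_t(\varphi_u,r)\ge2s(32s)^{-t}$. Hence \eqref{eq:means} forces $b\ge t-1$, and $\Pi_\Sigma(t)=1-t+\beta_\Sigma(t)$.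
\end{remark}

\begin{lemma}[Prawitz]\label{lem:prawitz}
There is an absolute constant $C_2$ such that $\frac1{2\pi}\int_0^{2\pi}|\psi(e^{i\theta})|^{1/4}\,d\theta\le C_2$ for every $\psi\in S$ that is continuous on $\bar{\mathbb D}$.
\end{lemma}

\begin{proof}
Let $\lambda=\frac14$, $m(r)=\frac1{2\pi}\int_0^{2\pi}|\psi(re^{i\theta})|^\lambda\,d\theta$ and $\mu(r)=\max_{|z|=r}|\psi|\le r/(1-r)^2$. Off the origin $\Delta|\psi|^\lambda=\lambda^2|\psi|^{\lambda-2}|\psi'|^2$. Apply Green's formula in $\epsilon<|z|<r$; the inner boundary term $\epsilon m'(\epsilon)=O(\epsilon^\lambda)$ tends to $0$. The change of variable $u=\psi(z)$ is injective and maps $\{|z|<r\}$ into $\{|u|<\mu(r)\}$, so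
\[
r\,m'(r)=\frac{\lambda^2}{2\pi}\int_{|z|<r}|\psi|^{\lambda-2}|\psi'|^2\,dA\le\frac{\lambda^2}{2\pi}\int_{|u|<\mu(r)}|u|^{\lambda-2}\,dA(u)=\lambda\,\mu(r)^\lambda .
\]
Thus $m'(r)\le\frac14r^{-3/4}(1-r)^{-1/2}$, and $m(1)\le\frac14\int_0^1r^{-3/4}(1-r)^{-1/2}\,dr=:C_2$.
\end{proof}

\subsection{Quasiconformal maps}
Write $\partial=\partial_z$, $\bar\partial=\partial_{\bar z}$. A homeomorphism $h$ between plane open sets is quasiconformal with Beltrami coefficient $\mu$ if it has locally square integrable distributional derivatives and $\bar\partial h=\mu\,\partial h$ almost everywhere, with $\|\mu\|_\infty<1$.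

\begin{itemize}
\item[(Q1)] If $h_1,h_2$ are quasiconformal on the same open set with the same coefficient, then $h_1\circ h_2^{-1}$ is conformal. In particular $h$ is conformal where $\mu=0$.
\item[(Q2)] If $\chi$ is conformal and $A$ is quasiconformal with coefficient $\mu_A$, then $A\circ\chi$ has coefficient $(\mu_A\circ\chi)\,\overline{\chi'}/\chi'$, by the chain rule.
\item[(Q3)] (Ahlfors--Bers.) Let $\nu$ be measurable with compact support, $|\nu|\le1$, and let $|\kappa|<1$. There is a quasiconformal homeomorphism $h$ of $\mathbb C$ with coefficient $\kappa\nu$ and $h(z)=z+O(1/z)$ at $\infty$, the principal solution, given by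
\[
h=z+\sum_{m\ge1}\kappa^m\,\mathcal C\big((\nu\mathcal B)^{m-1}\nu\big),
\]
where $\mathcal C$ is the Cauchy transform and $\mathcal B$ the Beurling transform. Given $k<1$, choose $\epsilon>0$ with $k\|\mathcal B\|_{L^{2+\epsilon}}<1$. For $|\kappa|\le k$ the series $\sum\kappa^m(\nu\mathcal B)^{m-1}\nu$ converges geometrically in $L^{2+\epsilon}$, and $\mathcal C$ maps $L^{2+\epsilon}$ functions supported in a fixed disc boundedly to continuous functions. So the series converges locally uniformly in $(z,\kappa)$, and $h(z)$ is jointly continuous in $(z,\kappa)$ and holomorphic in $\kappa$.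
\end{itemize}

\section{Deforming a union of discs}\label{sec:deform}

Fix $t,b,p$ as in Theorem~\ref{thm:discs} and an admissible configuration $L$. In this section and the next, $C$ and $c$ denote positive constants that depend only on $t$ and $b$, while $C_1,C_2,C_3,R_0,R_1$ are absolute. Let $B_j=B(z_j,\delta)$, $\omega=\omega_L$, $\omega_j=\omega(\bar B_j)\ge q$. By (P1) and (P3), the function
\[
G(z)=\int\log|z-w|\,d\omega(w)+\gamma,\qquad\gamma=-\log\operatorname{cap}L\ge0,
\]
is continuous on $\mathbb C$, zero on $L$, and positive and harmonic off $L$. Put $M=\gamma+\log3$. Since $L\subset\bar{\mathbb D}$, we have $G\le\gamma+\log2<M$ on $\bar{\mathbb D}$. This is where the normalization $L\subset\bar{\mathbb D}$ enters; without it the theorem fails, since a dilation multiplies $n\delta^t$ by an arbitrary factor and preserves $q$.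

\subsection{The outer domain}

\begin{lemma}\label{lem:outer}
The set $D_0=\{G>M\}\cup\{\infty\}$ is a simply connected domain, and there is a conformal map $\varphi_0$ of $\mathbb D^*$ onto $\{G>M\}$ with $\varphi_0(w)=3w+O(1)$ at $\infty$ and $G(\varphi_0(w))=M+\log|w|$.
\end{lemma}

\begin{proof}
Since $G\to\infty$ at $\infty$, one component of $\{G>M\}$ contains the exterior of a large disc. Any other component $U$ would be bounded and disjoint from $\bar{\mathbb D}$, with $G$ harmonic in $U$ and $G=M$ on $\partial U$, contrary to the maximum principle. So $D_0$ is connected.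

Its complement $X=\{G\le M\}$ is compact and contains $\bar{\mathbb D}$. Suppose that $X=X_1\sqcup X_2$ with $X_1,X_2$ nonempty and compact and $\bar{\mathbb D}\subset X_1$. Let $V$ be the $\epsilon$-neighborhood of $X_2$, with $\epsilon$ so small that $\bar V\cap X_1=\emptyset$. Then $\partial V$ misses $X$, so $G>M$ on the compact set $\partial V$, and $G$ is harmonic near $\bar V$. The minimum principle gives $G>M$ on $V\supset X_2$, a contradiction. So $X$ is connected and $D_0$ is simply connected.

Let $\varphi_0$ be the Riemann map of $\mathbb D^*\cup\{\infty\}$ onto $D_0$ with $\varphi_0(w)=\lambda w+O(1)$, $\lambda>0$. The function $G\circ\varphi_0-M-\log|w|$ is harmonic in $\mathbb D^*$, has the limit $\log\lambda+\gamma-M$ at $\infty$, and tends to $0$ as $|w|\to1$ because $G=M$ on $\partial D_0$. So it vanishes identically, and $\lambda=e^{M-\gamma}=3$.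
\end{proof}

\subsection{The deformation}
For $\tau$ in $\mathbb H=\{\operatorname{Re}\tau>0\}$ the model of the deformation is the map
\[
A_\tau(x+iy)=\tau x+iy\ \ (x\le M),\qquad A_\tau(x+iy)=x+iy+(\tau-1)M\ \ (x\ge M).
\]
The two formulas agree at $x=M$. The real part of $A_\tau$ is an increasing function of $x$ alone, onto $\mathbb R$, and each vertical line is translated, so $A_\tau$ is a piecewise affine homeomorphism of $\mathbb C$. Since $\tau x+iy=\frac{\tau+1}2\zeta+\frac{\tau-1}2\bar\zeta$ for $\zeta=x+iy$, it is quasiconformal with coefficient $\kappa=\frac{\tau-1}{\tau+1}\in\mathbb D$ for $x<M$ and $0$ for $x>M$.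

The coordinate $G+i\tilde G$ is only locally defined, but the Beltrami coefficient of $A_\tau\circ(G+i\tilde G)$ is global: by (Q2) it depends only on the derivative $2\partial G$ of the coordinate. The function $\partial G$ is holomorphic and not identically zero on the connected set $\mathbb C\setminus L$, so the critical points of $G$ are isolated there. Define
\[
\nu=\overline{\partial G}\big/\partial G\ \text{ on }\{0<G<M\},\qquad\nu=0\ \text{ elsewhere},
\]
and let $h_\tau$ be the principal solution with coefficient $\kappa\nu$. Then $h_1=\mathrm{id}$. Put $L_\tau=h_\tau(L)$, $\omega_\tau=\omega_{L_\tau}$, and define $G_\tau$ on $\mathbb C$ by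
\begin{equation}\label{eq:Gtau}
G_\tau\circ h_\tau=(\operatorname{Re}\tau)\,G\ \text{ on }\{G\le M\},\qquad G_\tau\circ h_\tau=G+(\operatorname{Re}\tau-1)M\ \text{ on }\{G\ge M\}.
\end{equation}

\begin{proposition}\label{prop:deform}
Let $\tau\in\mathbb H$.
\begin{itemize}
\item[(a)] $h_\tau$ is conformal on each $B_j$ and on $\{G>M\}$, and $\tau\mapsto h_\tau'(z_j)$ is holomorphic and zero-free in $\mathbb H$.
\item[(b)] $G_\tau$ is the Green function of $\hat{\mathbb C}\setminus L_\tau$ with pole $\infty$, extended by $0$ to $L_\tau$, and $\operatorname{cap}L_\tau=3e^{-M\operatorname{Re}\tau}\le3$.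
\item[(c)] $\omega_\tau=(h_\tau)_*\omega$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The coefficient vanishes on these open sets, so (Q1) applies. By (Q3), $h_\tau(z)$ is jointly continuous and holomorphic in $\tau$, so the Cauchy integral $h_\tau'(z_j)=\frac1{2\pi i}\oint_{|z-z_j|=\delta/2}h_\tau(z)(z-z_j)^{-2}\,dz$ is holomorphic in $\tau$. It is nonzero because $h_\tau$ is injective.

(b) The function $G_\tau$ is continuous and vanishes on $L_\tau$. Near a point of $\mathbb C\setminus L$ that is not critical for $G$, let $\mathbf g=G+i\tilde G$ be an injective holomorphic branch; $\mathbf g'=2\partial G$. By (Q2), $A_\tau\circ\mathbf g$ has coefficient $\kappa\nu$ almost everywhere, so by (Q1) the map $\mathbf g_\tau=A_\tau\circ\mathbf g\circ h_\tau^{-1}$ is conformal. Its real part is $G_\tau$ by \eqref{eq:Gtau}. Hence $G_\tau$ is harmonic off $L_\tau$ except possibly at the images of the critical points; these are isolated and $G_\tau$ is continuous there, so they are removable. From $h_\tau(z)=z+O(1/z)$ we get $G_\tau(z)=\log|z|+\gamma+(\operatorname{Re}\tau-1)M+o(1)$.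 The set $\hat{\mathbb C}\setminus L_\tau$ is connected, so (P3) identifies $G_\tau$ as the Green function and gives $\operatorname{cap}L_\tau=e^{M-\gamma-M\operatorname{Re}\tau}$.

(c) We have no control of $h_\tau$ on $\partial L$ beyond continuity, so we compare the measures on nearby level curves. Let $x\in(0,M)$ not be a critical value of $G$; there are at most countably many critical values. Let $\omega^x$ and $\omega^x_\tau$ be the Riesz measures of $\max(G,x)$ and $\max(G_\tau,x\operatorname{Re}\tau)$. They are carried by the compact sets $\{G=x\}$ and $\{G_\tau=x\operatorname{Re}\tau\}=h_\tau(\{G=x\})$. The Riesz measure of $\max(\operatorname{Re}\zeta,x)$ is $\frac1{2\pi}|dy|$ on the line $\operatorname{Re}\zeta=x$. By the conformal invariance in (P2), near a point of $\{G=x\}$ the chart $\mathbf g$ carries $\omega^x$ to $\frac1{2\pi}|dy|$ on the line $\operatorname{Re}\zeta=x$, and the chart $\mathbf g_\tau$ carries $\omega^x_\tau$ to $\frac1{2\pi}|dy|$ on the line $\operatorname{Re}\zeta=x\operatorname{Re}\tau$. In these charts $h_\tau$ is $A_\tau$,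 which maps the first line to the second by $y\mapsto y+x\operatorname{Im}\tau$. So $\omega^x_\tau=(h_\tau)_*\omega^x$. As $x\to0$ the truncations converge uniformly to $G$ and $G_\tau$, so their Riesz measures, which are positive and supported in a fixed compact set, converge weakly to $\omega$ and $\omega_\tau$. Since $h_\tau$ is continuous, $(h_\tau)_*\omega^x\to(h_\tau)_*\omega$ weakly.
\end{proof}

\subsection{The deformed discs}
Put $\zeta_j=h_\tau(z_j)$ and $\rho_j=\rho_j(\tau)=|h_\tau'(z_j)|\,\delta$. As $\operatorname{Re}\tau\to0$ we have $|\kappa|\to1$, so no distortion bound for quasiconformal maps is available uniformly in $\tau$, and nothing bounds the diameter of $h_\tau(B_j)$ by a multiple of $\rho_j$. Conformality on $B_j$ alone is enough to show that half of the harmonic measure stays within distance $O(\rho_j)$ of $\zeta_j$.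

\begin{lemma}\label{lem:pieces}
For all $\tau\in\mathbb H$ the discs $B(\zeta_j,\rho_j/4)$ are pairwise disjoint and contained in $L_\tau$, and $\rho_j\le12$. There is an absolute constant $R_0\ge1$ with $\omega_\tau(\bar B(\zeta_j,R_0\rho_j))\ge q/2$ for all $j$ and $\tau$.
\end{lemma}

\begin{proof}
Koebe's theorem in $B_j$ gives $h_\tau(B_j)\supset B(\zeta_j,\rho_j/4)$, and the sets $h_\tau(B_j)$ are disjoint. Monotonicity of capacity gives $\rho_j/4\le\operatorname{cap}L_\tau\le3$.

We next show that $\omega$ is spread evenly over $\partial B_j$; this is where the disjointness of the doubled discs is used. The annulus $\delta<|z-z_j|<2\delta$ misses $L$, so $G$ is positive and harmonic in it, and by Harnack's inequality the maximum $m_+$ and minimum $m_-$ of $G$ on $|z-z_j|=\frac32\delta$ satisfy $m_+\le C_1m_-$. As $G=0$ on $\partial B_j$, the maximum principle in $\delta<|z-z_j|<\frac32\delta$ gives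
\[
m_-\,\frac{\log(|z-z_j|/\delta)}{\log(3/2)}\le G(z)\le m_+\,\frac{\log(|z-z_j|/\delta)}{\log(3/2)} .
\]
By reflection $G$ is smooth up to $\partial B_j$ from outside, and $d\omega=\frac1{2\pi}\partial_nG\,ds$ there. So the density $\delta\,\partial_nG$ of $\omega$ with respect to normalized arclength lies between $m_-/\log\frac32$ and $m_+/\log\frac32$. Its mean is $\omega_j$, so it is at most $C_1\omega_j$.

The function $\psi(u)=(h_\tau(z_j+\delta u)-\zeta_j)/(\delta h_\tau'(z_j))$ is in $S$ and continuous on $\bar{\mathbb D}$. By Lemma~\ref{lem:prawitz} and Chebyshev's inequality, $\{|\psi(e^{i\theta})|>R_0\}$ has normalized length at most $C_2R_0^{-1/4}$, which is at most $1/(2C_1)$ for a suitable absolute $R_0\ge1$. Hence $e_j=\{z\in\partial B_j:|h_\tau(z)-\zeta_j|\le R_0\rho_j\}$ has $\omega(e_j)\ge\omega_j/2\ge q/2$, and Proposition~\ref{prop:deform}(c) finishes the proof.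
\end{proof}

\subsection{The maximum principle in $\tau$}
Let $U(\tau)=\sum_j\rho_j(\tau)^t$. Each $\log\rho_j$ is harmonic in $\mathbb H$ by Proposition~\ref{prop:deform}(a), so $\rho_j^t=e^{t\log\rho_j}$ and $U$ are subharmonic and continuous. Also $U\le12^tn$. Put $\eta=q/(100M)\in(0,1)$. The Phragm\'en--Lindel\"of principle in $\{\operatorname{Re}\tau>\eta\}$ gives
\begin{equation}\label{eq:PL}
n\delta^t=U(1)\le\sup_{\operatorname{Re}\tau=\eta}U(\tau).
\end{equation}
The bound $12^tn$ is used only qualitatively. Theorem~\ref{thm:discs} now follows from \eqref{eq:PL} and the next proposition.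

\begin{proposition}\label{prop:line}
If $\operatorname{Re}\tau=\eta$, then $U(\tau)\le C\Lambda^4q^{-p}$.
\end{proposition}

\section{Counting on the almost connected set}\label{sec:count}

We prove Proposition~\ref{prop:line}. Fix $\tau$ with $\operatorname{Re}\tau=\eta$. By \eqref{eq:Gtau}, $G_\tau\le\eta M$ on $h_\tau(\{G\le M\})$ and $G_\tau>\eta M$ on $h_\tau(\{G>M\})$, so
\[
D:=\{G_\tau>\eta M\}=h_\tau(\{G>M\}),\qquad Q:=\mathbb C\setminus D\supset L_\tau .
\]
By Lemma~\ref{lem:outer} and Proposition~\ref{prop:deform}(a), $\varphi=h_\tau\circ\varphi_0$ maps $\mathbb D^*$ conformally onto $D$, $\varphi/3\in\Sigma$, and by \eqref{eq:Gtau}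
\begin{equation}\label{eq:level}
\log|w|=G_\tau(\varphi(w))-\eta M .
\end{equation}
Let $d=\operatorname{dist}(\cdot,Q)$. Then \eqref{eq:k1} holds for $\varphi$, \eqref{eq:k2} becomes $d(\varphi(w))\ge3(r-1)^2/r$, and $I_t(\varphi,r)\le C_R(r-1)^{-b}$ for $1<r\le R$ by Lemma~\ref{lem:convex}. To run the argument of Section~\ref{sec:idea} we attach to each $j$ a point $v_j\in\mathbb D^*$ such that $|v_j|-1$ is at least of order $q$, the quantity $|\varphi'(v_j)|(|v_j|-1)$ is comparable to $\rho_j$, and $\varphi(v_j)$ is near $\zeta_j$.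

\subsection{A point of $D$ near each piece}
By Jensen's formula for $G_\tau$, whose Riesz measure is $\omega_\tau$, and Lemma~\ref{lem:pieces}, the mean of $G_\tau$ over the circle $|z-\zeta_j|=2R_0\rho_j$ is
\[
G_\tau(\zeta_j)+\int_0^{2R_0\rho_j}\omega_\tau(B(\zeta_j,s))\,\frac{ds}s\ \ge\ \int_{R_0\rho_j}^{2R_0\rho_j}\frac q2\,\frac{ds}s=\frac q2\log2 .
\]
So there is $x_j$ on this circle with $G_\tau(x_j)-\eta M\ge\frac q2\log2-\frac q{100}\ge\frac q4$. This is the purpose of the choice of $\eta$: the whole band has height $\eta M=q/100$, less than what $G_\tau$ gains near a piece of mass $q/2$, so $x_j\in D$. By \eqref{eq:level}, $x_j=\varphi(e^{s_j+i\theta_j})$ with $s_j\ge q/4$. Since $\zeta_j\in Q$, we have $d(x_j)\le2R_0\rho_j$.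

\subsection{Moving out to distance $\rho_j$}
The point $x_j$ may be much closer to $Q$ than $\rho_j$, and then $|\varphi'|$ at its preimage says nothing about $\rho_j$. We move it outward along the image of a ray. Let $\sigma_j$ be the least $s\ge s_j$ with $d(\varphi(e^{s+i\theta_j}))\ge\rho_j$; it exists because this distance is continuous in $s$ and tends to $\infty$. Put $v_j=e^{\sigma_j+i\theta_j}$ and $y_j=\varphi(v_j)$. Either $y_j=x_j$ or $d(y_j)=\rho_j$, so in both cases
\begin{equation}\label{eq:dy}
\rho_j\le d(y_j)\le2R_0\rho_j\le24R_0 .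
\end{equation}
By \eqref{eq:k2}, $|v_j|-2\le(|v_j|-1)^2/|v_j|\le8R_0$, so $|v_j|\le R_1:=8R_0+2$. Also $|v_j|-1\ge\sigma_j\ge q/4$, and \eqref{eq:k2} gives $2R_0\rho_j\ge d(y_j)\ge3(q/4)^2/R_1$. Thus
\begin{equation}\label{eq:ranges}
\frac{3q^2}{32R_0R_1}\le\rho_j\le12,\qquad\frac q4\le|v_j|-1\le R_1 .
\end{equation}
The deformed pieces are no longer small compared with $q$. For $s_j\le s<\sigma_j$ we have $d(\varphi(e^{s+i\theta_j}))<\rho_j$, so $|\varphi'(e^{s+i\theta_j})|\le4\rho_j/(e^s-1)$ by \eqref{eq:k1}, and
\[
|y_j-x_j|\le4\rho_j\int_{s_j}^{\sigma_j}\frac{e^s\,ds}{e^s-1}=4\rho_j\log\frac{e^{\sigma_j}-1}{e^{s_j}-1}\le4\rho_j\log\frac{4R_1}q .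
\]
As $\Lambda\ge\log2$, there is an absolute $C_3$ with
\begin{equation}\label{eq:near}
|y_j-\zeta_j|\le\rho_j\big(2R_0+4\log(4R_1)+4\Lambda\big)\le C_3\Lambda\rho_j .
\end{equation}

\subsection{Dyadic classes}
For integers $k\ge0$ and $l$ let $P=12\cdot2^{-k}$ and
\[
J_{k,l}=\{j:\ P/2<\rho_j\le P,\ \ 2^{-l-1}\le|v_j|-1<2^{-l}\}.
\]
These classes cover all $j$. By \eqref{eq:ranges} only $C\Lambda$ values of $k$ and $C\Lambda$ values of $l$ occur, so at most $C\Lambda^2$ classes are nonempty, and for these $2^l<4/q$ and $2^{-l}\le2R_1$. Fix a nonempty class $J=J_{k,l}$.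

The points $y_j$, $j\in J$, may cluster, but not much, because the pieces themselves are disjoint. Let $J^*\subset J$ be maximal with $|y_i-y_j|\ge P$ for distinct $i,j\in J^*$. Each $j\in J$ has $|y_j-y_i|<P$ for some $i\in J^*$, and then $B(\zeta_j,\rho_j/4)\subset B(y_i,(2+C_3\Lambda)P)$ by \eqref{eq:near}. These discs are disjoint and have radius at least $P/8$, so each $i$ serves at most $64(2+C_3\Lambda)^2$ indices $j$, and $|J|\le C\Lambda^2|J^*|$.

To compare the sum over $J^*$ with an integral, let $\epsilon=1/(32R_0)\le\frac1{32}$ and $\Delta_j=B(v_j,\epsilon(|v_j|-1))$. For $w\in\Delta_j$ the growth theorem in $B(v_j,|v_j|-1)$, \eqref{eq:k1} and \eqref{eq:dy} give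
\[
|\varphi(w)-y_j|\le\frac{\epsilon\,|\varphi'(v_j)|(|v_j|-1)}{(1-\epsilon)^2}\le\frac{4\epsilon\,d(y_j)}{(1-\epsilon)^2}\le\frac{8R_0\epsilon}{(1-\epsilon)^2}P\le\frac14\Big(\frac{32}{31}\Big)^2P<\frac P2,
\]
and the distortion theorem gives $|\varphi'(w)|\ge\frac{1-\epsilon}{(1+\epsilon)^3}|\varphi'(v_j)|\ge\frac12|\varphi'(v_j)|$. So the sets $\varphi(\Delta_j)$, and hence the discs $\Delta_j$, $j\in J^*$, are pairwise disjoint. They have area at least $\pi\epsilon^24^{-l-1}$ and lie in the annulus $2^{-l-2}\le|w|-1\le2^{1-l}$, where $2^{1-l}\le4R_1$. Therefore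
\[
\sum_{j\in J^*}|\varphi'(v_j)|^t\le C4^l\int_{1+2^{-l-2}}^{1+2^{1-l}}I_t(\varphi,r)\,r\,dr\le C4^l\cdot2^{-l}\cdot2^{lb}=C2^{l(1+b)} .
\]
This is the only use of hypothesis \eqref{eq:means}. For $j\in J^*$ we have $P\le2\rho_j\le2d(y_j)\le8|\varphi'(v_j)|2^{-l}$ by \eqref{eq:dy} and \eqref{eq:k1}. Hence
\[
\sum_{j\in J}\rho_j^t\le C\Lambda^2|J^*|P^t\le C\Lambda^22^{-lt}\sum_{j\in J^*}|\varphi'(v_j)|^t\le C\Lambda^22^{lp}\le C\Lambda^2q^{-p},
\]
where the last step uses $2^l<4/q$ and $p\ge0$. Summing over at most $C\Lambda^2$ classes proves Proposition~\ref{prop:line}, and with it Theorem~\ref{thm:discs}. \qed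

\section{From the spectrum to configurations of discs}\label{sec:reduce}

\subsection{Normalization}
The map $\chi(z)=1/(z-a)$ preserves harmonic measure and is bi-Lipschitz near each point $z\ne a$: there is $\lambda\ge1$ with $B(\chi(z),\delta/\lambda)\subset\chi(B(z,\delta))\subset B(\chi(z),\lambda\delta)$ for small $\delta$. So $\chi$ preserves the exponent at each boundary point and carries $E_\alpha$ to the corresponding set for the image domain, up to the point $0=\chi(\infty)$. It preserves dimension, since $E_\alpha$ is a countable union of pieces on which $\chi$ is bi-Lipschitz. After a dilation we may therefore assume that $a=\infty$ and $\Omega=\hat{\mathbb C}\setminus K$ with $K\subset\{|z|\le\frac12\}$ compact and non-polar. Let $\omega=\omega_K$, and let $g$ and $N$ be as in (P1).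

\begin{proposition}\label{prop:extract}
Let $\alpha\ge1$, $0\le s<\dim E_\alpha$ and $0<\varepsilon<\alpha/2$. There is $c>0$ such that for all small $\delta$ there is an admissible configuration $(n',\delta,q)$ with $q=\frac12\delta^{\alpha+\varepsilon}$ and $n'\ge c\,\delta^{-s+4\varepsilon}$.
\end{proposition}

The natural candidate is a family of discs of radius $\delta$ centered on $E_\alpha$. Each has $\omega$-measure about $\delta^\alpha$, but admissibility concerns harmonic measure for the union of the discs, and the discs screen one another. The total mass of the discs does not decrease when they are filled in, but it could concentrate on a few of them. The upper bound for $\omega(B(z,r))$ at all small scales, which is part of the definition of $E_\alpha$, excludes this.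

\begin{proof}
For $k\ge2$ let
\[
A_k=\{z\in\partial\Omega\setminus N:\ r^{\alpha+\varepsilon}\le\omega(B(z,r))\le r^{\alpha-\varepsilon}\ \text{ for }0<r\le1/k\}.
\]
Then $E_\alpha\setminus N\subset\bigcup_kA_k$ and $\dim(E_\alpha\setminus N)=\dim E_\alpha$, because $\dim N=0<\dim E_\alpha$. So $\dim A_k>s$ for some $k$, which we fix. Let $\{z_1,\dots,z_n\}$ be a maximal $4\delta$-separated subset of $A_k$. For all small $\delta$ we have $n\ge\delta^{-s}$. Otherwise, along a sequence $\delta\to0$, the set $A_k$ is covered by fewer than $\delta^{-s}$ discs of diameter $8\delta$, so that its $s$-dimensional Hausdorff measure is at most $8^s$ and $\dim A_k\le s$. Let $4\delta\le1/k$, $B_j=B(z_j,\delta)$, $K_1=K\cup\bigcup_j\bar B_j$ and $q_j=P_\infty(W_{T_{K_1}}\in\bar B_j)$. The discs $B(z_j,2\delta)$ are disjoint. Constants below do not depend on $\delta$.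

\medskip
\emph{Step 1: $\sum_jq_j\ge n\delta^{\alpha+\varepsilon}$.} If $W_{T_{K_1}}\notin\bigcup\bar B_j$, then $W_{T_{K_1}}\in K$, so $T_K=T_{K_1}$ and $W_{T_K}\notin\bigcup\bar B_j$. Hence $\sum q_j\ge\omega(\bigcup\bar B_j)=\sum\omega(\bar B_j)\ge n\delta^{\alpha+\varepsilon}$.

\medskip
\emph{Step 2: $q_j\le C\delta^{\alpha-3\varepsilon}$.} Let $B'=B(z_j,4\delta)$. We show that a path that has reached $\bar B_j$ hits $K$ inside $B'$ with probability at least $c\delta^{2\varepsilon}$; since $\omega(B')$ is small, $q_j$ must be small. The lower bound comes from a barrier, the Green potential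
\[
\Psi(x)=\int_{\bar B_j}G_{B'}(x,y)\,d\omega(y),\qquad x\in B' .
\]
Let $\hat g\ge0$ be the Poisson integral of $g|_{\partial B'}$. Since $g(z_j)=0$, which is why $N$ was removed, Jensen's formula gives
\[
\hat g(z_j)=\int_0^{4\delta}\omega(B(z_j,r))\,\frac{dr}r\le\frac{(4\delta)^{\alpha-\varepsilon}}{\alpha-\varepsilon}.
\]
By the Poisson--Jensen formula and $g\ge0$ we have $\Psi\le\hat g-g\le\hat g$, and Harnack's inequality gives $\Psi\le3\hat g(z_j)\le m_\delta:=3(4\delta)^{\alpha-\varepsilon}/(\alpha-\varepsilon)$ on $\bar B(z_j,2\delta)$. In the annulus $2\delta<|x-z_j|<4\delta$ the function $\Psi$ is harmonic, at most $m_\delta$ on the inner circle and tending to $0$ at the outer one. So $\Psi\le m_\delta$ on $B'$. For $x,y\in\bar B_j$ the formula in (P2) gives $G_{B'}(x,y)\ge\log\frac{15\delta^2}{4\delta\cdot2\delta}\ge0.6$, so $\Psi\ge0.6\,\delta^{\alpha+\varepsilon}$ on $\bar B_j$.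

Let $u(x)=P_x(W_{T_K}\in B')$, $x\in\Omega$, the harmonic measure of $B'\cap\partial\Omega$. On each component of $\Omega\cap B'$ the function $\Psi/m_\delta-u$ is harmonic, because $\omega$ is supported on $\partial\Omega$, and bounded. At a boundary point on $\partial B'$ we have $\Psi\to0$ and $u\ge0$. At a regular point $\zeta\in\partial\Omega\cap B'$ we have $\Psi/m_\delta\le1$ and $u\to1$, because $u$ dominates the solution with continuous data supported in $B'$, between $0$ and $1$, and equal to $1$ at $\zeta$. The remaining boundary points are irregular for $\Omega$ and form a polar set. By (P3), $u\ge\Psi/m_\delta$ in $\Omega\cap B'$, so $u\ge c\delta^{2\varepsilon}$ on $\Omega\cap\bar B_j$ with $c\delta^{2\varepsilon}=0.6\,\delta^{\alpha+\varepsilon}/m_\delta\le1$.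

Consider the event $W_{T_{K_1}}\in\bar B_j$. If $W_{T_{K_1}}\in K$, then $T_K=T_{K_1}$ and $W_{T_K}\in B'$. If not, then $W_{T_{K_1}}\in\Omega\cap\bar B_j$, and by the strong Markov property $W_{T_K}\in B'$ with conditional probability at least $c\delta^{2\varepsilon}$. Hence $(4\delta)^{\alpha-\varepsilon}\ge\omega(B')\ge c\delta^{2\varepsilon}q_j$.

\medskip
\emph{Step 3: selection.} Let $q=\frac12\delta^{\alpha+\varepsilon}\le\frac12$ and $J'=\{j:q_j\ge q\}$. The indices outside $J'$ contribute at most $nq$ to $\sum q_j$, so $\sum_{J'}q_j\ge\frac12n\delta^{\alpha+\varepsilon}$ by Step 1, and Step 2 gives $|J'|\ge cn\delta^{4\varepsilon}\ge c\delta^{-s+4\varepsilon}$. Let $L=\bigcup_{j\in J'}\bar B_j\subset\bar{\mathbb D}$. Since $L\subset K_1$, for $j\in J'$ the event $W_{T_{K_1}}\in\bar B_j$ implies $T_L=T_{K_1}$, so $\omega_L(\bar B_j)\ge q_j\ge q$. Thus $(|J'|,\delta,q)$ is admissible.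
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\alpha\ge1$ and $0<t\le2$, and let $b\ge0$ satisfy \eqref{eq:means} and $p=1-t+b\ge0$. We claim that $f_\Omega(\alpha)\le t+\alpha p$ for every $\Omega$. This is trivial if $\dim E_\alpha=0$. Otherwise take $s,\varepsilon$ as in Proposition~\ref{prop:extract}. For its configurations $\Lambda\le C\log(1/\delta)$, so Theorem~\ref{thm:discs} gives
\[
c\,\delta^{-s+4\varepsilon+t}\le C\big(\log\tfrac1\delta\big)^4\delta^{-(\alpha+\varepsilon)p}
\]
for all small $\delta$, and hence $s\le t+4\varepsilon+(\alpha+\varepsilon)p$. Let $\varepsilon\to0$ and then $s\to\dim E_\alpha$ to obtain the claim. Letting $b$ decrease to $\max(\beta_\Sigma(t),t-1)$ gives $f_\Omega(\alpha)\le t+\alpha\Pi_\Sigma(t)$, a bound independent of $\Omega$. The bound for $\beta_\Sigma$ is Lemma~\ref{lem:beta}. It gives $F(\alpha)\le t+\alpha(1-t+16t^2)=\alpha-(\alpha-1)t+16\alpha t^2$ for $0<t\le1$. For $\alpha>1$ and $t=\frac{\alpha-1}{32\alpha}\in(0,1)$ the right side equals $\alpha-\frac{(\alpha-1)^2}{32\alpha}+\frac{(\alpha-1)^2}{64\alpha}=\alpha-\frac{(\alpha-1)^2}{64\alpha}$.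
\end{proof}

\section{Sharpness of the exponent}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $b>\max(\beta_\Sigma(t),t-1)$ and $\epsilon>0$, Theorem~\ref{thm:discs} and $\Lambda^4\le C_\epsilon q^{-\epsilon}$ give $\Pi(t)\le1-t+b+\epsilon$. Hence $\Pi(t)\le\Pi_\Sigma(t)$.

Conversely, let $p\ge0$ be such that $n\delta^t\le Cq^{-p}$ for all admissible configurations. We show that
\begin{equation}\label{eq:converse}
I_t(\varphi,1+s)\le C\log(1/s)\,s^{-(p+t-1)}\qquad(\varphi\in\Sigma,\ 0<s\le\tfrac12),
\end{equation}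
with $C$ independent of $\varphi$ and $s$. This suffices. For $\varphi(w)=w$ the left side is $2\pi$, so $p+t-1\ge0$ on letting $s\to0$. For $b>p+t-1$, \eqref{eq:converse} bounds $(r-1)^bI_t(\varphi,r)$ for $r\le\frac32$, and $I_t(\varphi,r)\le I_t(\varphi,\frac32)$ for $\frac32\le r\le2$ by Lemma~\ref{lem:convex}. So $\beta_\Sigma(t)\le p+t-1$ and $\Pi_\Sigma(t)\le p$.

To prove \eqref{eq:converse} we build a configuration from $\varphi$, as in Section~\ref{sec:idea}. Let $b_0=0$, $r=1+s$, $m=\lceil2\pi/s\rceil$, and for $1\le j\le m$ let $w_j=re^{2\pi ij/m}$, $x_j=\varphi(w_j)$, $\rho_j=|\varphi'(w_j)|s$. By Lemma~\ref{lem:koebe}, $|x_j|\le3$ and $s^2/r\le d(x_j)\le5$, so $s^2/6\le\rho_j\le20$ by \eqref{eq:k1}.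

\emph{One scale.} Every point of $|w|=r$ is within angle $\pi/m\le s/2$, hence within distance $\frac34s$, of some $w_j$. The distortion theorem in $B(w_j,s)$ gives $|\varphi'|\le112\,|\varphi'(w_j)|$ there, so $I_t(\varphi,r)\le112^ts\sum_j|\varphi'(w_j)|^t$. The discs of a configuration have equal radii, so we split the indices into the at most $C\log(1/s)$ nonempty classes $P/2<\rho_j\le P$, $P=20\cdot2^{-k}$. For the class $\mathcal I$ with the largest sum,
\begin{equation}\label{eq:oneclass}
I_t(\varphi,r)\le Cs^{1-t}\log(1/s)\sum_{j\in\mathcal I}\rho_j^t .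
\end{equation}

\emph{The discs.} Since $m<2\pi/s+1$ and $s\le\frac12$, we have $0.463\,s\le\pi/m\le\frac14$, so $2\sin(\pi/m)\ge2(1-\frac1{96})\pi/m\ge0.9\,s$. For $\varrho\ge1$ and $i\ne j$ the identity $|\varrho e^{i\theta}-1|^2=(\varrho-1)^2+4\varrho\sin^2(\theta/2)$ shows that
\begin{equation}\label{eq:sep}
|\varrho w_i-w_j|\ge2r\sin(\pi/m)\ge0.9\,s .
\end{equation}
In particular the discs $B(w_j,0.4s)\subset\mathbb D^*$ are disjoint. By Koebe's theorem $\varphi(B(w_j,0.4s))\supset B(x_j,0.1\rho_j)\supset B(x_j,P/20)$ for $j\in\mathcal I$, so the discs $B(x_j,P/20)$ are disjoint. Let $L=\bigcup_{j\in\mathcal I}\bar B(x_j,P/40)\subset\{|z|\le4\}$ and $X_j=\varphi^{-1}(\bar B(x_j,P/40))\subset B(w_j,0.4s)$. The growth theorem in $B(w_j,s)$ gives $|\varphi(w)-x_j|\le\frac1{80}(\frac{80}{79})^2\rho_j<P/40$ for $|w-w_j|\le s/80$, so $X_j\supset\bar B(w_j,s/80)$.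

\emph{Their harmonic measure.} Fix $i\in\mathcal I$ and let $u(w)$ be the harmonic measure of $\partial X_i$ in $\Omega'=(\mathbb D^*\cup\{\infty\})\setminus\bigcup_{j\in\mathcal I}X_j$. The complement of $\Omega'$ lies in $B(0,1+2s)$, so by (P4) we compute $u(\infty)$ by starting $W$ uniformly on $|w|=1+2s$. Let $V$ be the $0.4s$-neighborhood of the outward radial segment of length $s$ from $w_i$. By \eqref{eq:sep}, $V$ misses $B(w_j,0.4s)$ for $j\ne i$, and it misses $\bar{\mathbb D}$. With probability $s/(10\pi)$ the starting point is within angle $0.1s$ of $\arg w_i$, hence within distance $0.2s$ of the outer endpoint of the segment. From such a point $W$ hits $\bar B(w_i,s/80)$ before leaving $V$ with probability at least an absolute $c>0$: after scaling by $1/s$ and a rigid motion this probability is a fixed positive harmonic function on a fixed domain, evaluated on a fixed compact subset. On this event $W$ leaves $\Omega'$ through $X_i$. So $u(\infty)\ge c_2s$ with $c_2\le1$ absolute.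

The function $u\circ\varphi^{-1}$ is harmonic in $\varphi(\Omega')=\hat{\mathbb C}\setminus(Q\cup L)$, tends to $1$ on $\partial B(x_i,P/40)$ and to $0$ on the rest of the boundary. The harmonic measure of $\bar B(x_i,P/40)$ in $\hat{\mathbb C}\setminus L$ has the same limits on $\partial L$ and is nonnegative near $Q$, so it dominates $u\circ\varphi^{-1}$ by the maximum principle. Thus $\omega_L(\bar B(x_i,P/40))\ge c_2s$.

Scaling $L$ by $\frac14$ gives an admissible configuration $(|\mathcal I|,\delta,q)$ with $\delta=P/160$ and $q=c_2s\le\frac12$. The assumed inequality yields $\sum_{\mathcal I}\rho_j^t\le|\mathcal I|P^t=160^t|\mathcal I|\delta^t\le Cs^{-p}$, and \eqref{eq:oneclass} gives \eqref{eq:converse}.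
\end{proof}

\begin{thebibliography}{9}

\bibitem{fine}
\emph{Fine structure of harmonic measure}, \texttt{http://math.caltech.edu/papers/fine.pdf}.

\bibitem{ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.

\end{thebibliography}
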